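\title{The free band on two generators and other semigroups generated by two idempotents in $\beta\mathbb{N}$}

\begin{abstract}
We show that the free band on two generators is isomorphic to a subsemigroup of $(\beta\mathbb{N},+)$. The same construction, iterated, gives copies of the semigroups $S_{n,n}$ for all $n\ge 2$, gives for every $k$ an element $x$ with $x,2x,\dots,kx$ distinct and $(k+1)x=kx$, and determines all finite semigroups generated by two idempotents that have a copy in $\beta\mathbb{N}$. The idempotents are found in closed subsemigroups of $\beta\mathbb{N}$ by means of the structure theorem for compact right topological semigroups; they are told apart by a continuous homomorphism into a semigroup of self-maps of a countable compact space.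
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\beta\mathbb{N}$ be the Stone--\v{C}ech compactification of the discrete space $\mathbb{N}=\{1,2,\dots\}$. Addition on $\mathbb{N}$ extends to an associative operation that makes $(\beta\mathbb{N},+)$ a compact right topological semigroup; the definitions are recalled in Section~\ref{sec:background}. A finite semigroup $S$ \emph{has a copy in $\beta\mathbb{N}$} if $(\beta\mathbb{N},+)$ contains a subsemigroup isomorphic to $S$. The semigroup $\mathbb{N}$ has no finite subsemigroup at all, but $\beta\mathbb{N}$ contains idempotents, that is, copies of the one-element semigroup. This paper is about the next case: finite semigroups generated by two idempotents.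

We write abstract semigroups multiplicatively and $\beta\mathbb{N}$ additively. If $S$ is generated by idempotents $p_1,p_2$, then every element of $S$ is an \emph{alternating word} $p_1p_2p_1\cdots$ or $p_2p_1p_2\cdots$. There are two such words of each length, and $S$ is finite when long words collapse onto short ones. For $n\ge 2$ let $S_{n,n}$ be the semigroup generated by two idempotents $p_1,p_2$ subject to two defining relations: each of the two alternating words of length $n+1$ equals the alternating word of length $n-1$ with the same first letter. A word of length at least $n+1$ can then be shortened by two letters, so $|S_{n,n}|\le 2n$.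

For $n=2$ the relations are $p_1p_2p_1=p_1$ and $p_2p_1p_2=p_2$, and $S_{2,2}$ is the $2\times2$ rectangular band. For $n=3$ they are
\[
p_1p_2p_1p_2=p_1p_2,\qquad p_2p_1p_2p_1=p_2p_1 .
\]
These relations hold in every band (a semigroup all of whose elements are idempotent), and they make all words of length at most $3$ idempotent. So $S_{3,3}$ is the free band on two generators; its elements are $p_1$, $p_2$, $p_1p_2$, $p_2p_1$, $p_1p_2p_1$, $p_2p_1p_2$. It is known that $S_{2,2}$ has a copy in $\beta\mathbb{N}$. The question that we answer comes from \cite{FS}: \emph{does $S_{3,3}$ have a copy in $\beta\mathbb{N}$?}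

There is some reason to expect a negative answer. Two obstructions restrict the finite subsemigroups of $\beta\mathbb{N}$. First, $\beta\mathbb{N}$ contains no nontrivial finite group (Theorem~\ref{thm:zel}). Second, if $p,q$ are idempotents and the left ideals $\beta\mathbb{N}+p$ and $\beta\mathbb{N}+q$ meet, then $p+q=p$ or $q+p=q$ (Lemma~\ref{lem:meet}). The second obstruction already excludes the three-element semilattice $\{p_1,p_2,0\}$ with $p_1p_2=p_2p_1=0$, which is the quotient of $S_{3,3}$ obtained by identifying the four words of length at least $2$. Moreover, the generators of a copy of $S_{3,3}$ cannot lie in the smallest ideal of $\beta\mathbb{N}$ (Remark~\ref{rem:notK}), which is where the structure theorem produces idempotents with prescribed products. On the other hand, $S_{3,3}$ itself passes both tests: a band has only trivial subgroups, and the words ending in $p_1$ differ from the words ending in $p_2$. It turns out that for two idempotent generators the two tests are the whole truth.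

Let $\mathbb{H}=\bigcap_{n}\operatorname{cl}(2^n\mathbb{N})$, a closed subsemigroup of $\beta\mathbb{N}$.

\begin{theorem}\label{thm:A}
The free band $S_{3,3}$ has a copy in $\beta\mathbb{N}$, indeed in $\mathbb{H}$. That is, there are idempotents $p,q\in\mathbb{H}$ such that $p+q+p+q=p+q$, $q+p+q+p=q+p$, and the six elements $p$, $q$, $p+q$, $q+p$, $p+q+p$, $q+p+q$ are pairwise distinct.
\end{theorem}

\begin{theorem}\label{thm:B}
For every $n\ge2$ the semigroup $S_{n,n}$ has a copy in $\beta\mathbb{N}$, and $|S_{n,n}|=2n$.
\end{theorem}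

\begin{corollary}\label{cor:order}
For every $k\ge1$ there is $x\in\beta\mathbb{N}$ such that $x,2x,\dots,kx$ are distinct and $(k+1)x=kx$. Here $jx$ is the sum of $j$ copies of $x$.
\end{corollary}

\begin{theorem}\label{thm:C}
Let $S$ be a finite semigroup generated by two idempotents $p_1,p_2$. Then $S$ has a copy in $\beta\mathbb{N}$ if and only if
\begin{enumerate}
\item[(1)] all subgroups of $S$ are trivial, and
\item[(2)] $Sp_1\cap Sp_2=\emptyset$, or $p_1p_2=p_1$, or $p_2p_1=p_2$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:idea} replaces the relations of $S_{3,3}$ by a system of equations suited to compactness arguments and isolates the two difficulties in solving it. Section~\ref{sec:types} builds the invariants that separate the solutions, and Section~\ref{sec:lift} contains the one constructive step of the paper, the lifting lemma. One application of it proves Theorem~\ref{thm:A} (Section~\ref{sec:A}); repeated applications prove Theorem~\ref{thm:B} and Corollary~\ref{cor:order} (Section~\ref{sec:tower}) and Theorem~\ref{thm:C} (Section~\ref{sec:C}).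

Throughout, $\omega=\{0,1,2,\dots\}$, and $\bar b=3-b$ for $b\in\{1,2\}$.

\section{Background}\label{sec:background}

\subsection*{The semigroup $\beta\mathbb{N}$}
The points of $\beta\mathbb{N}$ are the ultrafilters on $\mathbb{N}$, and for $A\subset\mathbb{N}$ the closure $\operatorname{cl}A$ is the set of ultrafilters containing $A$. Every map $\phi$ from $\mathbb{N}$ to a compact Hausdorff space extends uniquely to a continuous map on $\beta\mathbb{N}$; its value at $p$ is written $\lim_{x\to p}\phi(x)$, and it depends only on the values of $\phi$ on any one set $A\in p$. Addition is defined by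
\[
p+q=\lim_{x\to p}\lim_{y\to q}(x+y)\qquad(x,y\in\mathbb{N}).
\]
It is associative. For each $q\in\beta\mathbb{N}$ the map $x\mapsto x+q$ is continuous on $\beta\mathbb{N}$, and for each $n\in\mathbb{N}$ the map $y\mapsto n+y$ is continuous. Consequently
\begin{equation}\label{eq:iterated}
\phi(p+q)=\lim_{x\to p}\lim_{y\to q}\phi(x+y)
\end{equation}
for every continuous map $\phi$ from $\beta\mathbb{N}$ to a compact Hausdorff space. The map $y\mapsto n+y$ is injective: if $A\in y$ and $\mathbb{N}\setminus A\in y'$, then $n+y$ and $n+y'$ contain the disjoint sets $n+A$ and $n+(\mathbb{N}\setminus A)$. The set $\mathbb{H}$ is closed under addition because a sum of two points of $\operatorname{cl}(2^n\mathbb{N})$ is an iterated limit of multiples of $2^n$.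

Taking the two limits in the other order replaces $\beta\mathbb{N}$ by its opposite semigroup. This does not affect Theorems~\ref{thm:A} and~\ref{thm:B}, since reversing words preserves the defining relations of $S_{n,n}$; in Theorem~\ref{thm:C} it interchanges left and right.

\subsection*{Compact right topological semigroups}
A semigroup $J$ with a topology is \emph{right topological} if $x\mapsto xy$ is continuous for every $y\in J$. Nothing is assumed about $y\mapsto xy$. So an equation $xw=w'$ with $w,w'$ fixed defines a closed set of $x$ (in the Hausdorff case), while an equation $wx=w'$ need not. This asymmetry governs the whole paper. A nonempty set $L\subset J$ is a \emph{left ideal} if $JL\subset L$, and a nonempty set $R\subset J$ is a \emph{right ideal} if $RJ\subset R$. We use the following structure theorem \cite[Ch.~1--2]{HS}. Let $J$ be a compact Hausdorff right topological semigroup.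
\begin{enumerate}
\item[(S1)] Every left ideal contains a minimal left ideal.
\item[(S2)] $J$ has a smallest two-sided ideal $K(J)$, which is the union of all minimal left ideals and also the union of all minimal right ideals.
\item[(S3)] If $R$ is a minimal right ideal and $L$ is a minimal left ideal, then $R\cap L$ is a group.
\item[(S4)] If idempotents $e,e'$ lie in the same minimal right ideal, then $ee'=e'$. If they lie in the same minimal left ideal, then $ee'=e$.
\end{enumerate}
Every right ideal $I$ contains a minimal right ideal: for $x\in I$ and $y\in K(J)$ the element $xy\in K(J)$ lies in a minimal right ideal $R$, and $xyJ\subset R$ is a right ideal, so $R=xyJ\subset I$.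

\begin{lemma}\label{lem:family}
Let $J$ be a compact Hausdorff right topological semigroup, $I$ a right ideal and $(L_i)_i$ a family of left ideals of $J$. There are idempotents $e_i\in I\cap L_i$ with $e_ie_j=e_j$ for all $i,j$. In particular, every right ideal of $J$ contains an idempotent.
\end{lemma}

\begin{proof}
Take a minimal right ideal $R\subset I$ and minimal left ideals $L_i'\subset L_i$, let $e_i$ be the identity of the group $R\cap L_i'$, and apply (S4).
\end{proof}

\begin{remark}\label{rem:notK}
Let $p,q$ be as in Theorem~\ref{thm:A}. Then $p\notin K(\beta\mathbb{N})$. Otherwise $p\in R\cap L$ with $R,L$ minimal by (S2), and $p+q+p$ is an idempotent of the group $R\cap L$, whose only idempotent is $p$. Likewise $q\notin K(\beta\mathbb{N})$. So the structure theorem has to be applied in closed subsemigroups $J$ of $\beta\mathbb{N}$ chosen for the purpose.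
\end{remark}

\subsection*{The two obstructions}

\begin{theorem}[Zelenyuk \cite{Zel}; see also {\cite[\S7.1]{HS}}]\label{thm:zel}
$\beta\mathbb{N}$ contains no nontrivial finite group.
\end{theorem}

\begin{lemma}\label{lem:meet}
If $p,q\in\beta\mathbb{N}$ are idempotents and $(\beta\mathbb{N}+p)\cap(\beta\mathbb{N}+q)\ne\emptyset$, then $p+q=p$ or $q+p=q$.
\end{lemma}

\begin{proof}
Since $x\mapsto x+p$ is continuous and $\mathbb{N}$ is dense, $\beta\mathbb{N}+p=\operatorname{cl}(\mathbb{N}+p)$, and likewise for $q$. By \cite[Thm~3.40]{HS}, if $A,B\subset\beta\mathbb{N}$ are countable and $\operatorname{cl}A\cap\operatorname{cl}B\ne\emptyset$, then $A\cap\operatorname{cl}B\neq\emptyset$ or $\operatorname{cl}A\cap B\ne\emptyset$. So, after possibly interchanging $p$ and $q$, there is $n\in\mathbb{N}$ with $n+p\in\beta\mathbb{N}+q$. As $q$ is idempotent, $n+p+q=n+p$, and injectivity of $y\mapsto n+y$ gives $p+q=p$.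
\end{proof}

We shall also use Lemma~\ref{lem:meet} positively: to separate all words ending in $p$ from all words ending in $q$ it suffices to show $p+q\ne p$ and $q+p\neq q$.

\section{The equations behind the free band}\label{sec:idea}

In the relation $p+q+p+q=p+q$ each unknown occurs on both sides of the other, and no compactness argument applies to it directly. We trade it for equations in which an unknown occurs only at the left end. Let $a_1,a_2$ be a \emph{left zero pair}, that is, $a_b+a_d=a_b$ for $b,d\in\{1,2\}$; such pairs are supplied by (S4). We look for idempotents $P_1,P_2$ such that $P_b$, added on the left, imitates $a_b$: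
\begin{equation}\label{eq:imitate}
P_b+a_1=P_b+a_2=a_b,\qquad P_b+P_{\bar b}=a_b+P_{\bar b}\qquad(b=1,2).
\end{equation}
These equations imply the relations of $S_{3,3}$. Indeed,
\begin{equation}\label{eq:three}
P_b+P_{\bar b}+P_b=P_b+a_{\bar b}+P_b=a_b+P_b ,
\end{equation}
and, by \eqref{eq:three} for $\bar b$,
\begin{equation}\label{eq:four}
P_b+P_{\bar b}+P_b+P_{\bar b}=P_b+a_{\bar b}+P_{\bar b}=a_b+P_{\bar b}=P_b+P_{\bar b}.
\end{equation}
Nothing is lost in passing to \eqref{eq:imitate}. In $S_{3,3}$ itself put $a_1=p_1p_2p_1$ and $a_2=p_2p_1$. Then $a_1a_2=a_1$, $a_2a_1=a_2$, $p_1a_1=p_1a_2=a_1$, $p_2a_1=p_2a_2=a_2$, $a_1p_2=p_1p_2$ and $a_2p_1=p_2p_1$.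

The gain is the following. Every equation in \eqref{eq:imitate} has the form $x+w=a_b+w$ with $x=P_b$. For a fixed set of $w$'s containing $a_b$, the solutions $x$ form a closed set, and they form a semigroup: if $x,x'$ are solutions, then $x+x'+w=x+a_b+w=a_b+w$. A compact semigroup of solutions contains idempotents. Two difficulties remain.

\emph{Circularity.} The equations for $P_1$ involve $w=P_2$, and those for $P_2$ involve $w=P_1$. We break the circle by fixing first only an initial summand $Q_0$ of $P_2$. We choose $P_1$ with $P_1+Q_0=a_1+Q_0$, and then $P_2$ of the form $Q_0+w$. The equation $P_1+P_2=a_1+P_2$ follows by adding $w$ on the right.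

\emph{Degeneracy.} The system \eqref{eq:imitate} has the useless solution $P_b=a_b$. For a copy of $S_{3,3}$ we need $P_1\ne P_1+P_2+P_1=a_1+P_1$, which says that $P_1\notin a_1+\mathbb{H}$. The visible solutions of $x+w=a_1+w$ are the elements $x=a_1+\alpha$ with $\alpha+w=w$, and all of them lie in $a_1+\mathbb{H}$. But the set of solutions is closed, whereas $a_1+\mathbb{H}$ has no reason to be. So we take limits of visible solutions. To certify that a limit has left $a_1+\mathbb{H}$ we need a continuous homomorphism $\tau$ from $\mathbb{H}$ to a compact right topological semigroup $T$ in which $\tau(a_1)T$ is not closed. No finite $T$ can do this, nor any $T$ in which left multiplication by $\tau(a_1)$ is continuous. The next section constructs a suitable $T$.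

\section{Types and colors}\label{sec:types}

\subsection*{The semigroup of types}
Let $\Xi$ be a finite nonempty set. Put
\[
\mathrm{Iso}=\{\kappa\}\cup(\Xi\times\omega),\qquad X=\Xi\cup\mathrm{Iso},
\]
and topologize $X$ so that the points of $\mathrm{Iso}$ are isolated and $(\xi,i)\to\xi$ as $i\to\infty$, for each $\xi\in\Xi$. Thus $X$ is a finite union of convergent sequences with their limits and one more point $\kappa$; it is compact Hausdorff, and $\mathrm{Iso}$ is dense in it. Let $T$ be the set of all maps $f:X\to X$, continuous or not, that fix every point of $\mathrm{Iso}$, with composition $fg=f\circ g$ and the topology of pointwise convergence. Restriction to $\Xi$ identifies $T$ with the compact space $X^{\Xi}$. The map $f\mapsto fg$ is continuous because $(fg)(y)=f(g(y))$ is the evaluation of $f$ at a fixed point. So $T$ is a compact right topological semigroup. Let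
\[
T_{\mathrm{iso}}=\{f\in T: f(\Xi)\subset\mathrm{Iso}\},
\]
and let $f_0\in T_{\mathrm{iso}}$ be the map with $f_0(\xi)=\kappa$ for all $\xi\in\Xi$. The set $T_{\mathrm{iso}}$ is dense in $T$, and $hf=f$ for all $h\in T$ and $f\in T_{\mathrm{iso}}$, because $h$ fixes all values of $f$.

\begin{example}\label{ex:one}
Let $\Xi=\{\xi\}$, and for $y\in X$ let $t_y\in T$ be the map with $t_y(\xi)=y$. Then $t_\xi$ is the identity, $t_\kappa=f_0$, and $t_yt_z=t_z$ for isolated $z$. As $i\to\infty$ we have $t_{(\xi,i)}\to t_\xi$, and
\[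
f_0\,t_{(\xi,i)}=t_{(\xi,i)}\to t_\xi\neq f_0=f_0\,t_\xi .
\]
So left multiplication by $f_0$ is discontinuous. For any $\Xi$ we have $f_0T=T_{\mathrm{iso}}$, since all values of $f_0$ are isolated and $f_0g=g$ for $g\in T_{\mathrm{iso}}$. This set is dense and not closed, as required at the end of Section~\ref{sec:idea}.
\end{example}

Types will not separate $a_1$ from $a_2$, since we shall take $\tau(a_1)=\tau(a_2)=f_0$. For that we use a second invariant that reads the left end of a sum. Let $\{0,1,2\}$ carry the operation $*$ with identity $0$ and $d*d'=d$ for $d\in\{1,2\}$: a left zero pair with an identity adjoined.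

\begin{lemma}\label{lem:tau}
There are continuous homomorphisms $\tau:\mathbb{H}\to T$ and $c:\mathbb{H}\to(\{0,1,2\},*)$ such that for all $f\in T$ and $d\in\{0,1,2\}$ there is $u\in\mathbb{H}$ with $\tau(u)=f$ and $c(u)=d$.
\end{lemma}

We call $\tau(u)$ the \emph{type} and $c(u)$ the \emph{color} of $u$. The natural attempt is to attach a map $b_k:X\to X$ to each binary digit $2^k$, compose along the binary expansion, and pass to the limit. For the limit to be a homomorphism the maps $b_k$ must be continuous, whereas $f_0$ and all other elements of $T_{\mathrm{iso}}$ are discontinuous at every point of $\Xi$. So we take for $b_k$ a continuous map that fixes only the first $k$ terms of each sequence $(\xi,i)$. Along $\mathbb{H}$ all digits go to infinity, and the limit maps fix all of $\mathrm{Iso}$.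

\begin{proof}
Since $\Xi$ is finite, the set $\mathrm{Iso}^{\Xi}\times\{0,1,2\}$ is countable. Choose labels $(g_k,c_k)$ in this set, $k\in\omega$, so that every pair occurs infinitely often. Define $b_k:X\to X$ by
\[
b_k(\kappa)=\kappa,\qquad b_k(\xi)=g_k(\xi),\qquad
b_k(\xi,i)=\begin{cases}(\xi,i)& i<k,\\ g_k(\xi)& i\ge k.\end{cases}
\]
The map $b_k$ is constant on a neighborhood of each $\xi\in\Xi$, hence continuous. For $x=2^{k_1}+\dots+2^{k_l}$ with $k_1<\dots<k_l$ put $\operatorname{supp}x=\{k_1,\dots,k_l\}$ and $b_x=b_{k_1}\circ\dots\circ b_{k_l}$, and let $c(x)=c_{k_1}*\dots*c_{k_l}$, which is the first nonzero $c_{k_s}$, or $0$ if there is none. (In words: $b_x$ reads the digits of $x$ from the top. A value $(\eta,i)$ acts as a pointer: the digits above position $i$ leave it unchanged, and the next digit $k\le i$ replaces it by $g_k(\eta)$. The value $\kappa$ is final.) If $\max\operatorname{supp}x<\min\operatorname{supp}z$, then the binary expansion of $x+z$ is that of $x$ followed by that of $z$, so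
\begin{equation}\label{eq:concat}
b_{x+z}=b_x\circ b_z,\qquad c(x+z)=c(x)*c(z).
\end{equation}

Extend $x\mapsto b_x\in X^X$ and $x\mapsto c(x)$ continuously to $\beta\mathbb{N}$, with the product topology on $X^X$; call the extensions $\tau$ and $c$. Let $u\in\mathbb{H}$. All $b_x$ fix $\kappa$, and $b_x$ fixes $(\xi,i)$ whenever $2^{i+1}$ divides $x$, which holds on a set belonging to $u$. So $\tau(u)$ fixes $\mathrm{Iso}$, that is, $\tau(u)\in T$.

Let $u,v\in\mathbb{H}$ and $y\in X$. For fixed $x\in\mathbb{N}$ the set of $z$ with $\max\operatorname{supp}x<\min\operatorname{supp}z$ is $2^n\mathbb{N}$ with $n=1+\max\operatorname{supp}x$, so it belongs to $v$. By \eqref{eq:iterated}, \eqref{eq:concat} and the continuity of $b_x$,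
\[
\tau(u+v)(y)=\lim_{x\to u}\lim_{z\to v}b_x(b_z(y))=\lim_{x\to u}b_x\bigl(\tau(v)(y)\bigr)=\tau(u)\bigl(\tau(v)(y)\bigr).
\]
In the same way $c(u+v)=\lim_{x\to u}\lim_{z\to v}c(x)*c(z)=\lim_{x\to u}c(x)*c(v)=c(u)*c(v)$, all maps on the finite set $\{0,1,2\}$ being continuous.

Finally fix $d$. For $f\in T_{\mathrm{iso}}$ the set $\{2^k:(g_k,c_k)=(f|_\Xi,d)\}$ is infinite. A nonprincipal ultrafilter $u$ containing it lies in $\mathbb{H}$, and $c(u)=d$ and $\tau(u)(\xi)=f(\xi)$ for $\xi\in\Xi$, so $\tau(u)=f$. The set $\{u\in\mathbb{H}:c(u)=d\}$ is compact, so its image under $\tau$ is closed. It contains the dense set $T_{\mathrm{iso}}$, hence equals $T$.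
\end{proof}

The last argument recurs: \emph{if a compact set $C\subset\mathbb{H}$ contains elements of types $f_i$ and $f$ is in the closure of $\{f_i\}$, then $C$ contains an element of type $f$.}

\section{Neutral elements and the lifting lemma}\label{sec:lift}

Fix $\Xi$, $T$, $\tau$, $c$ as above. For idempotents $A_1,A_2\in\mathbb{H}$ let
\[
N(A_1,A_2)=\{x\in\mathbb{H}: x+A_1=A_1,\ x+A_2=A_2\}
\]
be the set of elements that are \emph{neutral} for $A_1,A_2$. It is closed and closed under addition. Neutral elements are the $\alpha$ of Section~\ref{sec:idea}, and we need them in many types. We also need whole families of them to be neutral for one further element. The next lemma provides such families: if $e_g+e_{g'}=e_{g'}$ for all $g,g'$, then every $e_g$ fixes every element of $e_{g'}+\mathbb{H}$ from the left.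

\begin{lemma}\label{lem:rz}
Let $M\subset\mathbb{H}$ be a closed subsemigroup, $I$ a right ideal of $M$, and $G\subset\tau(M)$ a set such that $fg=g$ for all $f\in\tau(M)$ and $g\in G$. There are idempotents $e_g\in I$, $g\in G$, with $\tau(e_g)=g$ and $e_g+e_{g'}=e_{g'}$ for all $g,g'\in G$.
\end{lemma}

\begin{proof}
For $g\in G$ the set $\{x\in M:\tau(x)=g\}$ is nonempty, and it is a left ideal of $M$ because $\tau(y+x)=\tau(y)g=g$ for $y\in M$. Apply Lemma~\ref{lem:family} in $M$.
\end{proof}

\begin{lemma}[The base pair]\label{lem:base}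
There are idempotents $a_1,a_2\in\mathbb{H}$ with $c(a_b)=b$, $\tau(a_b)=f_0$, $a_1+a_2=a_1$, $a_2+a_1=a_2$ and $\tau(N(a_1,a_2))=T$.
\end{lemma}

A neutral element $x$ must satisfy $c(x)*1=1$ and $c(x)*2=2$, so it has color $0$. We therefore choose the neutral elements first, among the elements of color $0$, and then choose $a_1,a_2$ so that they begin with one of them.

\begin{proof}
The set $V=\{x\in\mathbb{H}:c(x)=0\}$ is a closed subsemigroup, and $\tau(V)=T$ by Lemma~\ref{lem:tau}. Lemma~\ref{lem:rz} with $M=I=V$ and $G=T_{\mathrm{iso}}$ gives idempotents $d_g$ of type $g$, $g\in T_{\mathrm{iso}}$, with $d_g+d_{g'}=d_{g'}$.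

For $b=1,2$ let $I_b=d_{f_0}+\{x\in\mathbb{H}:c(x)=b\}$. Since $b*d=b$ for all $d$, this is a right ideal of $\mathbb{H}$, and $c=0*b=b$ on $I_b$. Since $hf_0=f_0$ for $h\in T$, the set $\{x\in\mathbb{H}:\tau(x)=f_0\}$ is a left ideal of $\mathbb{H}$. Choose in it a minimal left ideal $L$, choose minimal right ideals $R_b\subset I_b$, and let $a_b$ be the identity of the group $R_b\cap L$. Then $c(a_b)=b$, $\tau(a_b)=f_0$, and $a_1,a_2$ are a left zero pair by (S4). Writing $a_b=d_{f_0}+x$ we get $d_g+a_b=d_g+d_{f_0}+x=a_b$. So the compact set $N(a_1,a_2)$ contains elements of all types in $T_{\mathrm{iso}}$, hence of all types.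
\end{proof}

The next lemma carries out the plan of Section~\ref{sec:idea}. We state it for an arbitrary pair $A_1,A_2$ in place of $a_1,a_2$, because in Section~\ref{sec:tower} its output will be fed back as input.

\begin{lemma}[Lifting lemma]\label{lem:lift}
Let $A_1,A_2\in\mathbb{H}$ be idempotents, not necessarily distinct, let $\phi_1,\phi_2\in T$ be idempotents, and let $\alpha^b_i\in N(A_1,A_2)$ for $b\in\{1,2\}$, $i\in\omega$. Assume that for $b=1,2$
\begin{enumerate}
\item[(L1)] $\alpha^b_i+\alpha^b_0=\alpha^b_0$ for all $i$;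
\item[(L2)] $\tau(\alpha^b_0)\,\phi_{\bar b}=\phi_{\bar b}$;
\item[(L3)] $\tau(A_b)\,\tau(\alpha^b_i)\to\phi_b$ as $i\to\infty$.
\end{enumerate}
Then there are idempotents $P_1,P_2\in\mathbb{H}$ such that for $b=1,2$
\begin{enumerate}
\item[(a)] $\tau(P_b)=\phi_b$;
\item[(b)] $P_b+A_d=A_b+A_d$ for $d=1,2$;
\item[(c)] $P_b+P_{\bar b}=A_b+P_{\bar b}$;
\item[(d)] $P_b\in\alpha^{\bar b}_0+\mathbb{H}$.
\end{enumerate}
\end{lemma}

The roles are these. The elements $A_b+\alpha^b_i$ approximate $P_b$, and (L3) gives the limit its type. For them to imitate $A_b$ on $P_{\bar b}$, all $\alpha^b_i$ must fix $P_{\bar b}$ from the left. By (L1) this holds if $P_{\bar b}$ begins with $\alpha^b_0$, and (L2) says that the prefix $\alpha^b_0$ does not change the type $\phi_{\bar b}$.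

\begin{proof}
For $b\in\{1,2\}$ and $y\in\mathbb{H}$ let
\[
J_b(y)=\{x\in\mathbb{H}:\ \tau(x)=\phi_b,\ \ x+w=A_b+w\ \text{ for } w\in\{A_1,A_2,y\}\}.
\]
This is a closed set. It has three properties.

\emph{(J1) If $\alpha^b_i+y=y$ for all $i$, then $J_b(y)\ne\emptyset$.} The set $C$ of all $x\in\mathbb{H}$ with $x+w=A_b+w$ for $w\in\{A_1,A_2,y\}$ is compact. It contains $A_b+\alpha^b_i$, because $\alpha^b_i+w=w$ for these three $w$. By (L3) it contains an element of type $\phi_b$.

\emph{(J2) If $z+A_b=A_b$ and $\tau(z)\phi_b=\phi_b$, then $z+J_b(y)\subset J_b(y)$.} For $x\in J_b(y)$ and $w\in\{A_1,A_2,y\}$ we have $z+x+w=z+A_b+w=A_b+w$, and $\tau(z+x)=\tau(z)\phi_b=\phi_b$.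

\emph{(J3) The hypothesis of (J2) holds for $z=\alpha^{\bar b}_0$ and for every $z\in J_b(y')$, $y'\in\mathbb{H}$.} For $\alpha^{\bar b}_0$ this is neutrality and (L2). For $z\in J_b(y')$ we have $z+A_b=A_b+A_b=A_b$ and $\phi_b\phi_b=\phi_b$.

By (J2) and (J3) with $y'=y$, a nonempty $J_b(y)$ is a compact semigroup, and for $z$ as in (J3) the set $z+J_b(y)$ is a right ideal of it. By Lemma~\ref{lem:family} this right ideal contains an idempotent.

\emph{Step 1: the prefix $Q_0$.} By (L1) and (J1) there is $y_0\in J_2(\alpha^2_0)$. Put $Q_0=\alpha^1_0+y_0$. Then $Q_0\in J_2(\alpha^2_0)$ by (J2) and (J3), and $\alpha^1_i+Q_0=Q_0$ for all $i$ by (L1).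

\emph{Step 2: $P_1$.} By (J1), $J_1(Q_0)\neq\emptyset$. Let $P_1$ be an idempotent in the right ideal $\alpha^2_0+J_1(Q_0)$ of $J_1(Q_0)$. Then $P_1+Q_0=A_1+Q_0$, and $\alpha^2_i+P_1=P_1$ for all $i$ by (L1).

\emph{Step 3: $P_2$.} By (J1), $J_2(P_1)\ne\emptyset$. As $Q_0\in J_2(\alpha^2_0)$, the set $Q_0+J_2(P_1)$ is a right ideal of $J_2(P_1)$. Let $P_2=Q_0+w$ be an idempotent in it.

Now (a) and (b) hold because $P_1\in J_1(Q_0)$ and $P_2\in J_2(P_1)$. The latter also gives $P_2+P_1=A_2+P_1$, and
\[
P_1+P_2=P_1+Q_0+w=A_1+Q_0+w=A_1+P_2,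
\]
which proves (c). Finally $P_1\in\alpha^2_0+\mathbb{H}$ and $P_2=\alpha^1_0+y_0+w$, which is (d).
\end{proof}

\section{The free band: proof of Theorem~\ref{thm:A}}\label{sec:A}

We must choose $\Xi$ and the types $f_1,f_2$ of $P_1,P_2$. By Section~\ref{sec:idea} and Example~\ref{ex:one} we want $f_b\notin f_0T=T_{\mathrm{iso}}$, and to apply Lemma~\ref{lem:meet} we want $f_bf_{\bar b}\ne f_b$. If $\Xi$ has one point, the only type outside $T_{\mathrm{iso}}$ is the identity, and the second wish fails. So let $\Xi=\{\xi_1,\xi_2\}$, and define elements of $T$ by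
\[
f_b:\ \xi_b\mapsto\xi_b,\ \ \xi_{\bar b}\mapsto\kappa;\qquad\qquad g^b_i:\ \xi_b\mapsto(\xi_b,i),\ \ \xi_{\bar b}\mapsto\xi_{\bar b}\qquad(i\in\omega).
\]
All elements of $T$ fix isolated points, so evaluating at $\xi_b$ and $\xi_{\bar b}$ gives:
\begin{itemize}
\item $f_bf_b=f_b$ and $f_0f_1=f_0f_2=f_0$;
\item $g^b_ig^b_j=g^b_j$, since $g^b_i$ fixes the values $(\xi_b,j)$ and $\xi_{\bar b}$ of $g^b_j$ on $\Xi$;
\item $g^b_if_{\bar b}=f_{\bar b}$, since $g^b_i$ fixes the values $\xi_{\bar b}$ and $\kappa$ of $f_{\bar b}$ on $\Xi$;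
\item $g^b_i\to\mathrm{id}$ as $i\to\infty$;
\item $f_0g^b_i$ sends $\xi_b$ to $(\xi_b,i)$ and $\xi_{\bar b}$ to $\kappa$, so $f_0g^b_i\to f_b$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $a_1,a_2$ be as in Lemma~\ref{lem:base} and $N=N(a_1,a_2)$, so that $\tau(N)=T$. The set $T^b=\{g^b_i:i\in\omega\}\cup\{\mathrm{id}\}$ is a closed subsemigroup of $T$. Hence $N^b=\{x\in N:\tau(x)\in T^b\}$ is a closed subsemigroup of $\mathbb{H}$ with $\tau(N^b)=T^b$, and $fg^b_i=g^b_i$ for all $f\in T^b$. Lemma~\ref{lem:rz} with $M=I=N^b$ gives $\alpha^b_i\in N$ of type $g^b_i$ with $\alpha^b_i+\alpha^b_j=\alpha^b_j$. By the list above, (L1)--(L3) hold for $A_b=a_b$ and $\phi_b=f_b$. Lemma~\ref{lem:lift} gives idempotents $P_1,P_2\in\mathbb{H}$ with $\tau(P_b)=f_b$, and since $a_b+a_d=a_b$, conclusions (b) and (c) are exactly the equations \eqref{eq:imitate}. So the required relations hold by \eqref{eq:four}.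

It remains to separate the six elements. From $P_b+a_{\bar b}=a_b$ we get $c(P_b)*\bar b=b$, which excludes $c(P_b)=0$ and forces $c(P_b)=b$. So a word beginning with $P_b$ has color $b$, and we only have to separate $P_b$, $P_b+P_{\bar b}$, $P_b+P_{\bar b}+P_b$ for each $b$. By \eqref{eq:imitate} and \eqref{eq:three} the last two equal $a_b+P_{\bar b}$ and $a_b+P_b$. Both have type $f_0\ne f_b$, so both differ from $P_b$. In particular $P_1+P_2\ne P_1$ and $P_2+P_1\neq P_2$, so $(\beta\mathbb{N}+P_1)\cap(\beta\mathbb{N}+P_2)=\emptyset$ by Lemma~\ref{lem:meet}. Hence $P_b+P_{\bar b}\ne P_b+P_{\bar b}+P_b$.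

Thus $p=P_1$, $q=P_2$ generate a homomorphic image of $S_{3,3}$ with six distinct elements, and $|S_{3,3}|\le6$. The image is a copy of $S_{3,3}$.
\end{proof}

\section{A tower of idempotent pairs}\label{sec:tower}

In the left zero pair $a_1,a_2$ an alternating word is determined by its first letter: the collapse ``length $j+2$ equals length $j$'' starts at $j=1$. After one application of the lifting lemma it starts at $j=2$. We now iterate; each application delays the collapse by one. Two things must be arranged. The types must detect longer and longer words, and each new pair must again have neutral elements of enough types.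

\subsection*{Types that count letters}
Fix $m\ge1$ and let $\Xi=\{\xi_{s,b}:1\le s\le m,\ b\in\{1,2\}\}$. We call $s$ the \emph{level} of $\xi_{s,b}$ and set $\xi_{s,b}=\kappa$ for $s\le0$. For $0\le r\le m$ define $f_{r,b}\in T$ by
\[
f_{r,b}(\xi_{s,b})=\begin{cases}\xi_{s,b}&s\le r,\\ \kappa&s>r,\end{cases}\qquad\quad
f_{r,b}(\xi_{s,\bar b})=\begin{cases}\xi_{s-1,b}&s\le r+1,\\ \kappa&s>r+1.\end{cases}
\]
The values of $f_{r,b}$ lie in $\mathrm{Iso}\cup\{\xi_{s,b}:s\le r\}$ and are fixed by $f_{r,b}$, so $f_{r,b}$ is idempotent. Also $f_{0,1}=f_{0,2}=f_0$, and for $m=r=1$ we recover the maps $f_1,f_2$ of Section~\ref{sec:A}. Each change of letter lowers the level by one. For example, $f_{2,1}$, $f_{2,2}f_{2,1}$, $f_{2,1}f_{2,2}f_{2,1}$ send $\xi_{2,1}$ to $\xi_{2,1}$, $\xi_{1,2}$, $\kappa$.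

Let $T_r$ be the closed subsemigroup of all $f\in T$ that fix every $\xi_{s,b}$ with $s\le r$. Then $T=T_0\supset T_1\supset\dots\supset T_m=\{\mathrm{id}\}$. If $x$ is neutral for a pair with types $f_{r,1},f_{r,2}$, then $\tau(x)f_{r,b}=f_{r,b}$, so $\tau(x)\in T_r$. Condition (iv) below says that all these types do occur.

With $a_1,a_2$ from Lemma~\ref{lem:base} we start from one of two bases, indexed by $\pi\in\{1,2\}$:
\[
\pi=2:\quad A_{0,1}=a_1,\ A_{0,2}=a_2;\qquad\qquad \pi=1:\quad A_{0,1}=A_{0,2}=a_1 .
\]
The base $\pi=1$ is needed only for Theorem~\ref{thm:C}.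

\begin{proposition}\label{prop:tower}
For either base there are idempotents $A_{r,b}\in\mathbb{H}$, $0\le r\le m$, $b\in\{1,2\}$, extending the base, such that for all $b,d\in\{1,2\}$
\begin{enumerate}
\item[(i)] $\tau(A_{r,b})=f_{r,b}$;
\item[(ii)] $A_{r,b}+A_{r-1,d}=A_{r-1,b}+A_{r-1,d}$ for $r\ge1$;
\item[(iii)] $A_{r,b}+A_{r,\bar b}=A_{r-1,b}+A_{r,\bar b}$ for $r\ge1$;
\item[(iv)] $\tau(N(A_{r,1},A_{r,2}))\supset T_r$.
\end{enumerate}
If $\pi=2$, then $c(A_{r,b})=b$.
\end{proposition}

\begin{proof}
For $r=0$, (i) and (iv) follow from Lemma~\ref{lem:base}; for $\pi=1$ note that $N(a_1,a_1)\supset N(a_1,a_2)$. Let $1\le r\le m$, suppose that level $r-1$ has been constructed, and put $N=N(A_{r-1,1},A_{r-1,2})$, so that $\tau(N)\supset T_{r-1}\supset T_r$. We shall apply the lifting lemma with $A_b=A_{r-1,b}$ and $\phi_b=f_{r,b}$. As in Lemma~\ref{lem:base}, the elements that are to be neutral for the new pair are chosen first; conclusion (d) will then make the new idempotents begin with one of them.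

\emph{The future neutral elements $\delta_g$.} The set $M=\{x\in N:\tau(x)\in T_r\}$ is a closed subsemigroup with $\tau(M)=T_r$. Let $G$ be the set of $g\in T_r$ with $g(\xi_{s,d})\in\mathrm{Iso}$ for all $s>r$. It is dense in $T_r$ because $\mathrm{Iso}$ is dense in $X$. The values of $g\in G$ are isolated or of level at most $r$, so $fg=g$ for $f\in T_r$. Lemma~\ref{lem:rz} gives idempotents $\delta_g\in M$ of type $g$ with $\delta_g+\delta_{g'}=\delta_{g'}$ for $g,g'\in G$. Let $h\in G$ be the map sending all points of level greater than $r$ to $\kappa$, and put $\delta=\delta_h$.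

\emph{The types $g^b_i$.} For $i\in\omega$ define $g^b_i\in T$ by the second column of the following table, whose rows partition $\Xi$ (the point $\xi_{r+1,\bar b}$ exists only if $r<m$). The other two columns are read off from the definition of $f_{r-1,b}$ and $f_{r,b}$.
\[
\begin{array}{l|c|c|c}
y & g^b_i(y) & f_{r-1,b}\,g^b_i(y) & f_{r,b}(y)\\ \hline
\xi_{s,b},\ s<r & \xi_{s,b} & \xi_{s,b} & \xi_{s,b}\\
\xi_{s,\bar b},\ s\le r & \xi_{s,\bar b} & \xi_{s-1,b} & \xi_{s-1,b}\\
\xi_{r,b}\ \text{ and }\ \xi_{r+1,\bar b} & (\xi_{r,b},i) & (\xi_{r,b},i) & \xi_{r,b}\\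
\xi_{s,b},\ s>r,\ \text{ and }\ \xi_{s,\bar b},\ s>r+1 & \kappa & \kappa & \kappa
\end{array}
\]
Comparing the last two columns gives
\begin{equation}\label{eq:L3}
f_{r-1,b}\,g^b_i\to f_{r,b}\qquad(i\to\infty).
\end{equation}
The second row explains why $f_{r-1,b}$ was defined to act nontrivially on $\xi_{r,\bar b}$, one level above $r-1$: the map $g^b_i$ has to fix $\xi_{r,\bar b}$ for the sake of (L2), so the value $f_{r,b}(\xi_{r,\bar b})=\xi_{r-1,b}$ must already be present in $f_{r-1,b}$.

Let $g^b_\infty=\lim_ig^b_i$; it has $\xi_{r,b}$ in place of $(\xi_{r,b},i)$ in the third row. Put $T^b=\{g^b_i:i\le\infty\}$, a closed subset of $T_{r-1}$. Let $F$ be the union of $\mathrm{Iso}$ and the points in the first two rows. Every element of $T^b$ fixes $F$ pointwise. For $j<\infty$ the values of $g^b_j$ lie in $F$, so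
\begin{equation}\label{eq:gzero}
g\,g^b_j=g^b_j\qquad(g\in T^b,\ j\in\omega).
\end{equation}
Also $g\,g^b_\infty=g$ for $g\in T^b$: outside the third row $g^b_\infty$ agrees with $g$ and has values in $F$, and on the third row $g^b_\infty$ has the value $\xi_{r,b}$, which lies in the third row, where $g$ is constant. So $T^b$ is a closed subsemigroup. The values of $f_{r,\bar b}$ lie in $\mathrm{Iso}\cup\{\xi_{s,\bar b}:s\le r\}\subset F$, so
\begin{equation}\label{eq:L2}
g^b_i\,f_{r,\bar b}=f_{r,\bar b}.
\end{equation}
Finally $hg=g$ for $g\in T^b$, because the values of $g$ are isolated or of level at most $r$, and $h\in T_r$.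

\emph{The elements $\alpha^b_i$.} The set $N^b=\{x\in N:\tau(x)\in T^b\}$ is a closed subsemigroup, and $\tau(N^b)=T^b$ because $T^b\subset T_{r-1}\subset\tau(N)$. Since $\delta\in N$ and $hg=g$ on $T^b$, we have $\delta+N^b\subset N^b$, so $\delta+N^b$ is a right ideal of $N^b$. By \eqref{eq:gzero} and Lemma~\ref{lem:rz} there are idempotents $\alpha^b_i\in\delta+N^b$, $i\in\omega$, of type $g^b_i$ with $\alpha^b_i+\alpha^b_j=\alpha^b_j$.

\emph{Lifting.} Hypothesis (L1) holds, (L2) is \eqref{eq:L2}, and (L3) is \eqref{eq:L3}. Let $A_{r,b}=P_b$ be given by Lemma~\ref{lem:lift}. Then (a), (b), (c) are (i), (ii), (iii). By (d), $A_{r,b}\in\alpha^{\bar b}_0+\mathbb{H}\subset\delta+\mathbb{H}$, and $\delta_g+\delta=\delta$, so every $\delta_g$ lies in the compact set $N(A_{r,1},A_{r,2})$. As $G$ is dense in $T_r$, (iv) follows.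

\emph{Colors.} Let $\pi=2$. The claim holds for $r=0$. If it holds for $r-1$, then (ii) with $d=\bar b$ gives $c(A_{r,b})*\bar b=b*\bar b=b$, so $c(A_{r,b})=b$.
\end{proof}

\subsection*{Alternating sums}
A sequence $u(1),u(2),\dots$ has \emph{index $l$ and period $\pi$} if $u(1),\dots,u(l+\pi-1)$ are distinct and $u(j+\pi)=u(j)$ for all $j\ge l$. In that case, for $k<k'$, we have $u(k)=u(k')$ if and only if $k\ge l$ and $\pi$ divides $k'-k$.

Let $u^{(r)}_e(k)$ be the alternating sum of $k$ terms from $A_{r,1},A_{r,2}$ whose last term is $A_{r,e}$. (For the base $\pi=1$ and $r=0$ it is the indices that alternate.)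

\begin{lemma}\label{lem:words}
Let $1\le r\le m$ and $e\in\{1,2\}$.
\begin{enumerate}
\item[(1)] $u^{(r)}_e(k)=u^{(r-1)}_{\bar e}(k-1)+A_{r,e}$ for $k\ge2$.
\item[(2)] The sequence $u^{(r)}_e(1),u^{(r)}_e(2),\dots$ has index $r+1$ and period $\pi$.
\item[(3)] $(\beta\mathbb{N}+A_{r,1})\cap(\beta\mathbb{N}+A_{r,2})=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The case $k=2$ is (iii). Suppose that the claim holds for some $k\ge2$, and let $A_{r,b}$ be the first term of $u^{(r)}_e(k)$. Then the first term of $u^{(r-1)}_{\bar e}(k-1)$ is $A_{r-1,b}$, and (ii) allows us to replace $A_{r,\bar b}$ by $A_{r-1,\bar b}$ in front of it: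
\[
u^{(r)}_e(k+1)=A_{r,\bar b}+u^{(r-1)}_{\bar e}(k-1)+A_{r,e}=u^{(r-1)}_{\bar e}(k)+A_{r,e}.
\]

(2) We first show $u^{(r)}_e(j+\pi)=u^{(r)}_e(j)$ for $j\ge r+1$, by induction from $r=0$. For $r=0$ the sum $u^{(0)}_e(j)$ equals its first term if $\pi=2$ and equals $a_1$ if $\pi=1$, so the claim holds for $j\ge1$. For $r\ge1$ and $j\ge r+1$ we have $j\ge2$ and $j-1\ge r$, so by (1) and induction
\[
u^{(r)}_e(j+\pi)=u^{(r-1)}_{\bar e}(j-1+\pi)+A_{r,e}=u^{(r-1)}_{\bar e}(j-1)+A_{r,e}=u^{(r)}_e(j).
\]
For distinctness, let $A_{r,b}$ be the first term of $u^{(r)}_e(k)$. We claim that the type of $u^{(r)}_e(k)$ sends $\xi_{r,e}$ to $\xi_{r-k+1,b}$. For $k=1$ we have $b=e$, and $f_{r,e}$ fixes $\xi_{r,e}$. Passing to $k+1$ applies $f_{r,\bar b}$, which sends $\xi_{s,b}$ to $\xi_{s-1,\bar b}$ for all $s\le r$, including $s\le0$, where both symbols mean $\kappa$. This proves the claim. If $k\le r$ and $k<k'$, then $\xi_{r-k+1,b}$ is a point of $\Xi$, while the value for $k'$ has smaller level or is $\kappa$; so $u^{(r)}_e(k)\neq u^{(r)}_e(k')$. Hence $u^{(r)}_e(1),\dots,u^{(r)}_e(r+1)$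 are distinct and the first $r$ of them differ from $u^{(r)}_e(r+2)$. If $\pi=2$, then $u^{(r)}_e(r+1)$ and $u^{(r)}_e(r+2)$ have different first terms, hence different colors.

(3) Otherwise Lemma~\ref{lem:meet} gives $u^{(r)}_b(1)=A_{r,b}=A_{r,b}+A_{r,\bar b}$ for some $b$. But $f_{r,b}$ fixes $\xi_{r,b}\in\Xi$ (here $r\ge1$ is used), while $f_{r,b}f_{r,\bar b}(\xi_{r,b})=f_{r,b}(\xi_{r-1,\bar b})=\xi_{r-2,b}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $n\ge3$, and take $\pi=2$ and $m=r=n-2$. By Lemma~\ref{lem:words}(2), $u^{(r)}_e(n+1)=u^{(r)}_e(n-1)$ for $e=1,2$. These are the defining relations of $S_{n,n}$, so $A_{r,1},A_{r,2}$ generate a homomorphic image of $S_{n,n}$. By Lemma~\ref{lem:words}(2) the elements $u^{(r)}_e(1),\dots,u^{(r)}_e(n)$ are distinct for each $e$; they lie in $\beta\mathbb{N}+A_{r,e}$, so by (3) the two lists are disjoint. The image has $2n$ elements and $|S_{n,n}|\le2n$. Hence $|S_{n,n}|=2n$ and the image is a copy of $S_{n,n}$.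

For $n=2$, let $p,q$ be the generators of $S_{3,3}$ and put $x=pqp$, $y=qpq$. Then $xy=pq$, $yx=qp$, $xyx=pq\cdot pqp=x$ and $yxy=qp\cdot qpq=y$. So $x,y$ generate a homomorphic image of $S_{2,2}$ with four elements, which is a copy of $S_{2,2}$ in $S_{3,3}$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:order}]
In a copy of $S_{2k,2k}$ take $x=p_1+p_2$. Then $jx$ is the alternating word of length $2j$ beginning with $p_1$. Since $|S_{2k,2k}|=4k$, all alternating words of length at most $2k$ are distinct, so $x,\dots,kx$ are distinct. The word of length $2k+2$ can be shortened by two letters, so $(k+1)x=kx$.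
\end{proof}

\section{The classification: proof of Theorem~\ref{thm:C}}\label{sec:C}

\emph{Necessity.} Suppose that $S\subset\beta\mathbb{N}$. Condition (1) is Theorem~\ref{thm:zel}. If $Sp_1\cap Sp_2\ne\emptyset$, then the left ideals of $\beta\mathbb{N}$ generated by $p_1$ and $p_2$ meet, and Lemma~\ref{lem:meet} gives (2).

For sufficiency we list all semigroups satisfying (1) and (2) and find each of them in $\beta\mathbb{N}$. Below $p,q$ are the generators of $S_{3,3}$; by Theorem~\ref{thm:A}, every subsemigroup of $S_{3,3}$ has a copy in $\beta\mathbb{N}$.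

\subsection*{The case $p_1p_2=p_1$}
The case $p_2p_1=p_2$ reduces to this one by renaming the generators. Put $z=p_2p_1$. In an alternating word every $p_2$ preceded by $p_1$ can be deleted, so a product equals $p_1$ if it begins with $p_1$, equals $z$ if it begins with $p_2$ and involves $p_1$, and equals $p_2$ otherwise. Thus $S=\{p_1,p_2,z\}$, and the multiplication is determined once we know which of the three elements coincide.
\begin{itemize}
\item If $p_1,p_2,z$ are distinct, use the idempotents $qp$ and $p$ for $p_1$ and $p_2$. Indeed $qp\cdot p=qp$, and $p\cdot qp=pqp$ is a third element.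
\item If $z=p_1\ne p_2$, then $p_1p_2=p_2p_1=p_1$. Use $pqp$ and $p$: we have $pqp\cdot p=p\cdot pqp=pqp$.
\item If $z=p_2\ne p_1$, then $S$ is a left zero pair. Use $pqp$ and $qp$: we have $pqp\cdot qp=pqp$ and $qp\cdot pqp=qp$.
\item If $p_1=p_2$, then $S$ is trivial.
\end{itemize}

\subsection*{The case $Sp_1\cap Sp_2=\emptyset$: invariants}
Let $p_1,p_2$ be idempotents generating a semigroup $S$, and let $u_e(k)$ be the alternating word of length $k$ with last letter $p_e$. Then $Sp_e=\{u_e(k):k\ge1\}$ and $S=Sp_1\cup Sp_2$. If $p_s$ is the first letter of the word $u_e(k)$, then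
\begin{equation}\label{eq:shift}
p_su_e(k)=u_e(k),\qquad p_{\bar s}u_e(k)=u_e(k+1),\qquad u_e(k)p_{\bar e}=u_{\bar e}(k+1).
\end{equation}
A single coincidence propagates:
\begin{equation}\label{eq:propagate}
\text{if }\pi\in\{1,2\}\text{ and }u_e(l+\pi)=u_e(l),\text{ then }u_e(j+\pi)=u_e(j)\text{ for all }j\ge l.
\end{equation}
For $\pi=1$, both generators fix $u_e(l)$ from the left by \eqref{eq:shift}, so $u_e(j)=u_e(l)$ for $j\ge l$. For $\pi=2$, the words $u_e(l)$ and $u_e(l+2)$ have the same first letter, so for $j>l$ there is a word $w$ with $u_e(j)=wu_e(l)$ and $u_e(j+2)=wu_e(l+2)$.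

We say that the pair $(p_1,p_2)$ has \emph{datum $(l_1,l_2;\pi)$} if $Sp_1\cap Sp_2=\emptyset$ and, for $e=1,2$, the sequence $u_e(1),u_e(2),\dots$ has index $l_e$ and period $\pi$.

\begin{lemma}\label{lem:datum}
\begin{enumerate}
\item[(1)] If $S$ is finite, has only trivial subgroups and $Sp_1\cap Sp_2=\emptyset$, then $(p_1,p_2)$ has a datum $(l_1,l_2;\pi)$ with $\pi\in\{1,2\}$ and $|l_1-l_2|\le1$.
\item[(2)] Two pairs of idempotents with the same datum generate isomorphic semigroups.
\end{enumerate}
\end{lemma}

\begin{proof}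
(1) Fix $e$ and write $u=u_e$. Since $S$ is finite, there is a least $l=l_e\ge1$ such that $u(l)=u(k)$ for some $k>l$; take the least such $k$. By the choice of $l$, each $u(i)$ with $i<l$ differs from all later terms. Let $p_s$ be the first letter of $u(l)$.

Suppose that $k-l$ is odd. Then the first letter of $u(k)$ is $p_{\bar s}$, and multiplying $u(l)=u(k)$ on the left by $p_{\bar s}$ gives $u(l+1)=u(k)=u(l)$. By \eqref{eq:propagate} the sequence has index $l$ and period $1$.

Suppose that $k-l=2t$ is even. Then $u(l+1)\neq u(l)$ by the choice of $k$. Let $x=p_sp_{\bar s}$. By \eqref{eq:shift}, $x^iu(l)=u(l+2i)$, so $x^tu(l)=u(l)$. Here the hypothesis on subgroups enters. In a finite semigroup the powers $x^M$ with $M$ large form a cyclic group, so triviality of subgroups gives $x^{M+1}=x^M$ for all large $M$. Taking for $M$ a large multiple of $t$, we get $u(l+2)=xu(l)=x^{M+1}u(l)=x^Mu(l)=u(l)$. By \eqref{eq:propagate} the sequence has index $l$ and period $2$.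

By the last identity in \eqref{eq:shift}, $u_e(k)=u_e(k')$ implies $u_{\bar e}(k+1)=u_{\bar e}(k'+1)$. Hence $l_{\bar e}\le l_e+1$ for both $e$. Moreover, if $u_e$ has period $1$, then two consecutive terms of $u_{\bar e}$ are equal, which is impossible for a sequence of period $2$. So the two periods agree.

(2) The datum determines for which $(e,k)$, $(e',k')$ one has $u_e(k)=u_{e'}(k')$. The product $u_e(k)u_{e'}(k')$ is $u_{e'}(k+k'-1)$ if the first letter of $u_{e'}(k')$ is $p_e$, and $u_{e'}(k+k')$ otherwise. So matching equal words is a well-defined bijective homomorphism between the two semigroups.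
\end{proof}

\subsection*{The case $Sp_1\cap Sp_2=\emptyset$: realizations}
After renaming the generators we may assume $l_1\in\{l_2,l_2+1\}$. By Lemma~\ref{lem:datum} it suffices to find, for $\pi\in\{1,2\}$ and $l\ge1$, pairs of idempotents in $\beta\mathbb{N}$ with data $(l,l;\pi)$ and $(l+1,l;\pi)$. In the first two cases we use the tower of Proposition~\ref{prop:tower} over the base $\pi$.

\emph{Datum $(l,l;\pi)$ with $l\ge2$.} Take $m=r=l-1$ and the pair $(A_{r,1},A_{r,2})$. This is Lemma~\ref{lem:words}(2),(3).

\emph{Datum $(l+1,l;\pi)$ with $l\ge2$.} To make the indices unequal, we take the generators from adjacent levels. Let $m=r=l$, $P=A_{r,1}$, $Q=A_{r-1,2}$, and let $u_P(k)$, $u_Q(k)$ be the alternating sums of $k$ terms from $P,Q$ ending in $P$ and in $Q$. In $u_Q(k)$ every $P$ is followed by $Q$, and $P+Q=A_{r-1,1}+A_{r-1,2}$ by (ii). Hence $u_Q(k)=u^{(r-1)}_2(k)$. For $k\ge2$, Lemma~\ref{lem:words}(1) then gives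
\[
u_P(k)=u_Q(k-1)+P=u^{(r-1)}_2(k-1)+A_{r,1}=u^{(r)}_1(k),
\]
and $u_P(1)=u^{(r)}_1(1)$. By Lemma~\ref{lem:words}(2), applied to $r$ and to $r-1\ge1$, these sequences have period $\pi$ and indices $r+1=l+1$ and $r=l$. To see that $\beta\mathbb{N}+P$ and $\beta\mathbb{N}+Q$ are disjoint it suffices, by Lemma~\ref{lem:meet}, to check $P\ne P+Q$ and $Q\ne Q+P$. The type of $P$ fixes $\xi_{r,1}$, while
\[
f_{r,1}f_{r-1,2}(\xi_{r,1})=f_{r,1}(\xi_{r-1,2})=\xi_{r-2,1}.
\]
The type of $Q$ fixes $\xi_{r-1,2}$, which is a point of $\Xi$ because $r\ge2$, while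
\[
f_{r-1,2}f_{r,1}(\xi_{r-1,2})=f_{r-1,2}(\xi_{r-2,1})=\xi_{r-3,2}.
\]

For $l=1$ these arguments would involve level $0$, where the types give no information. We realize the four remaining data inside semigroups already found. By \eqref{eq:propagate} it is enough to list each sequence up to its first repetition.

\emph{Datum $(1,1;2)$.} In $S_{3,3}$ take $x=pqp$ and $y=qpq$. The words ending in $x$ are $pqp,\ qp,\ pqp,\dots$, and those ending in $y$ are $qpq,\ pq,\ qpq,\dots$, as computed in the proof of Theorem~\ref{thm:B}.

\emph{Datum $(1,1;1)$.} In $S_{3,3}$ take $x=pq$ and $y=pqp$. Then $yx=pqpq=x$ and $xy=pqpqp=y$, so the sequences are constant with values $pq$ and $pqp$.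

\emph{Datum $(2,1;2)$.} In $S_{3,3}$ take $p$ and $y=qpq$. The words ending in $p$ are $p$, $yp=qpqp=qp$, $pyp=pqp$, $ypyp=qpq\cdot pqp=qp$. Those ending in $y$ are $qpq$, $py=pqpq=pq$, $ypy=qpq\cdot pq=qpq$. The sets $\{p,qp,pqp\}$ and $\{qpq,pq\}$ are disjoint.

\emph{Datum $(2,1;1)$.} Let $(v,w)$ be a pair with datum $(2,2;1)$, found above. It generates four distinct elements $v,w,vw,wv$, with $vwv=wv$ and $wvw=vw$. Take $v$ and $y=vw$; the latter is idempotent, since $vwvw=v\cdot vw=vw$. The words ending in $v$ are $v$, $yv=vwv=wv$, $vyv=vwv=wv$. Those ending in $y$ are $vw$, $vy=vw$. The sets $\{v,wv\}$ and $\{vw\}$ are disjoint.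

All data are realized, and the proof of Theorem~\ref{thm:C} is complete. \qed

\begin{remark}
Neither condition in Theorem~\ref{thm:C} implies the other. The semilattice $\{p_1,p_2,0\}$ of the introduction satisfies (1) and not (2). For the converse, let $p_1,p_2$ be the self-maps of $\{1,2,3,4\}$ such that $p_1$ fixes $1,2$ and sends $3\mapsto1$, $4\mapsto2$, while $p_2$ fixes $3,4$ and sends $1\mapsto4$, $2\mapsto3$; multiply by composition. Each map is injective on the image of the other, so every word ending in $p_1$ has the fibers $\{1,3\},\{2,4\}$ and every word ending in $p_2$ has the fibers $\{1,4\},\{2,3\}$. Thus $Sp_1\cap Sp_2=\emptyset$ and (2) holds. But $x=p_1p_2$ has image $\{1,2\}$ and interchanges $1$ and $2$, so $x^3=x\ne x^2$ and $\{x,x^2\}$ is a group of order $2$.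
\end{remark}

\begin{thebibliography}{9}

\bibitem{FS}
\emph{Finite semigroups and periodic sums systems in $\beta\mathbb{N}$ and their Ramsey theoretic consequences},
\texttt{https://link.springer.com/content/pdf/10.1007/s00233-024-10424-y.pdf},
doi:10.1007/s00233-024-10424-y.

\bibitem{HS}
Hindman and Strauss, \emph{Algebra in the Stone--\v{C}ech Compactification}.

\bibitem{Zel}
Y.~Zelenyuk, \emph{Finite groups in $\beta\mathbb{N}$ are trivial}, Semigroup Forum \textbf{55} (1997), 131--132.

\end{thebibliography}
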